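
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Subset Feedback Vertex Set on Chordal Graphs\\ Parameterized by Leafage}


\begin{abstract}
The leafage of a chordal graph is the minimum number of leaves of a tree in which the graph can be represented as an intersection graph of subtrees. We show that unweighted Subset Feedback Vertex Set on chordal graphs is W[1]-hard parameterized by the leafage $\ell$, so it has no $f(\ell)\cdot n^{O(1)}$ time algorithm with $f$ computable, unless $\mathrm{FPT}=\mathrm{W}[1]$. Under the Exponential Time Hypothesis the exponent of $n$ cannot be improved to $o(\ell/\log\ell)$. An algorithm with running time $n^{O(\ell)}$ is due to Papadopoulos and Tzimas; we include a short proof of this upper bound, valid for nonnegative weights.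
\end{abstract}

\section{The question and the results}

\paragraph{Leafage.}
A graph is chordal if every cycle of length at least four has a chord. Equivalently, it is the intersection graph of a family of subtrees of some tree $T$: each vertex $v$ is assigned a nonempty subtree $T_v$ of $T$, and two distinct vertices are adjacent exactly when their subtrees share a node. Such a tree, together with the family, is called a \emph{host tree} of the graph. ``Node'' always refers to the host tree and ``vertex'' to the graph. We say that a vertex $v$ \emph{contains} a node $t$ if $t\in T_v$. The \emph{leafage} $\ell(G)$ is the minimum number of leaves of a host tree of $G$. A tree with at most two leaves is a path, so $\ell(G)\le 2$ holds if and only if $G$ is an interval graph. Leafage thus measures how far a chordal graph is from being an interval graph.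

\paragraph{Subset Feedback Vertex Set (SFVS).}
Given a graph $G=(V,E)$ on $n$ vertices and a set $S\subseteq V$ of terminals, find a minimum-size set $X\subseteq V$ such that $G-X$ has no cycle through a vertex of $S$. In the weighted version the total weight of $X$ is minimized. As a decision problem, we are also given a number $q$ and ask whether some such $X$ has $|X|\le q$. We write $W=V\setminus X$ and maximize $W$ instead. A set $W$ is \emph{feasible} if $G[W]$ has no cycle through a vertex of $S$.

On a chordal graph feasibility is a local condition on the host tree (Lemma~\ref{lem:local} below): a node contained in some chosen terminal may be contained in at most two chosen vertices, and all other nodes are unconstrained. On an interval graph one can therefore scan the path from left to right and remember at most two vertices at each constrained node. A host tree with $\ell$ leaves consists of $O(\ell)$ paths meeting at $O(\ell)$ branching nodes. One scan per path, with polynomially many possibilities for what happens at its two ends, gives running time $n^{O(\ell)}$. An algorithm with this running time is due to Papadopoulos and Tzimas \cite{PT22}.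

Can the enumeration of what happens at the ends of the paths be avoided? There are only $O(\ell)$ such ends, at most two vertices are remembered at each, and without weights one may hope for exchange arguments that leave few possibilities to try. This is Question 9.1.8 of \cite{Thesis}: \emph{is unweighted SFVS on graphs with leafage $\ell$ solvable in $f(\ell)\cdot n^{O(1)}$ time}, for some computable $f$? The answer is no under the usual assumption.

\begin{theorem}\label{thm:w1}
Unweighted SFVS on chordal graphs is W[1]-hard parameterized by the leafage $\ell$. Hence it has no $f(\ell)\cdot n^{O(1)}$ time algorithm with $f$ computable, unless $\mathrm{FPT}=\mathrm{W}[1]$. This holds even if a host tree is given with the input and the parameter is its number $\ell_0\ge\ell$ of leaves, and even if both $G[S]$ and $G-S$ are disjoint unions of cliques.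
\end{theorem}

\begin{theorem}\label{thm:eth}
Assuming ETH, unweighted SFVS on chordal graphs of leafage $\ell$ has no $f(\ell)\cdot n^{o(\ell/\log \ell)}$ time algorithm with $f$ computable.
\end{theorem}

\begin{theorem}\label{thm:xp}
SFVS with nonnegative vertex weights on chordal graphs of leafage $\ell$ can be solved in $n^{O(\ell)}$ time.
\end{theorem}

Theorem~\ref{thm:xp} matches the lower bound of Theorem~\ref{thm:eth} up to the logarithm in the exponent. We include a short proof to make the answer to the question complete.

\paragraph{Where the hardness comes from.}
The unconstrained nodes matter. A branching node contained in no chosen terminal may be contained in arbitrarily many chosen vertices, and how far their subtrees reach along a path tells the scan of that path where its first constrained node can be. The reduction makes this position encode a number $p\in\{1,\dots,n\}$. One such number is stored at a branching node for each vertex of a pattern graph. It is visible on a separate path for each edge of the pattern at that vertex, and the size of the solution forces it to agree with the choices made for these edges.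

\paragraph{Background from complexity.}
A parameterized reduction maps an instance $x$ with parameter $\kappa$, in time $f(\kappa)|x|^{O(1)}$ with $f$ computable, to an equivalent instance whose parameter is bounded by a computable function of $\kappa$. W[1]-hardness is preserved by such reductions, and a W[1]-hard problem is solvable in $f(\kappa)|x|^{O(1)}$ time with $f$ computable only if $\mathrm{FPT}=\mathrm{W}[1]$. The Exponential Time Hypothesis (ETH) says that $3$-SAT cannot be solved in time $2^{o(\cdot)}$ in the number of variables.

In \emph{Partitioned Subgraph Isomorphism} (PSI) we are given a pattern graph $P$ and a graph $H$ whose vertex set is partitioned into classes $V_i$, $i\in V(P)$. The task is to choose one vertex from each $V_i$ so that for every edge $ij$ of $P$ the chosen vertices of $V_i$ and $V_j$ are adjacent. \emph{Multicolored Clique} is the case $P=K_k$. We use two published hardness results: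
\begin{itemize}
\item Multicolored Clique is W[1]-hard parameterized by $k$ \cite{Pietrzak,FHRV}.
\item Under ETH, PSI has no $f(m)\cdot\nu^{o(m/\log m)}$ time algorithm with $f$ computable, where $m=|E(P)|$ and $\nu=|V(H)|$ \cite[Cor.~6.3]{Marx}.
\end{itemize}
Theorem~\ref{thm:xp} uses one more result: a host tree with the minimum number of leaves can be computed in polynomial time \cite{HS}.

\paragraph{Notation.} We write $[n]=\{1,\dots,n\}$. In Sections~\ref{sec:gadgets}--\ref{sec:hardproofs} the letter $n\ge1$ denotes a size parameter of the construction, and the number of vertices of the constructed graph is written $|V(G)|$. In Section~\ref{sec:xp}, $n$ is again the number of vertices of $G$.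

\section{Feasibility is a condition at each node}

\begin{lemma}\label{lem:local}
Let $G$ be a chordal graph with host tree $T$ and terminal set $S$. A set $W\subseteq V(G)$ is feasible if and only if every node of $T$ contained in some vertex of $W\cap S$ is contained in at most two vertices of $W$.
\end{lemma}

\begin{proof}
We first show that $W$ is infeasible exactly when $G[W]$ has a triangle containing a terminal. One direction is trivial. For the other, let $C$ be a shortest cycle among the cycles of $G[W]$ that contain a terminal, and let $s$ be a terminal on $C$. If $C$ had length at least four, it would have a chord, because $G[W]$ is chordal. The chord splits $C$ into two shorter cycles, and one of them contains $s$, a contradiction. So $C$ is a triangle.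

Pairwise intersecting subtrees of a tree have a common node (the Helly property). So three distinct vertices form a triangle if and only if some node is contained in all three. Hence a triangle of $G[W]$ with a terminal exists if and only if some node is contained in at least three vertices of $W$, one of which is a terminal.
\end{proof}

Chordality is what makes the condition local. In a cycle of length four with $S=V$ there is no triangle, yet the whole vertex set is infeasible.

\section{Three gadgets}\label{sec:gadgets}

The reduction is assembled from three pieces of a host tree: registers, selectors and bridges. Each comes with an upper bound on the number of its vertices in a feasible set, and the content of the lemmas is what happens when the bounds are attained. Throughout this section $G$ is a chordal graph with a host tree that contains the gadget in question, $W$ is a feasible set, and vertices in $W$ are called \emph{kept}. A \emph{leg} at a node $t$ is a path attached to $t$ by an edge at one of its ends.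

\subsection{Registers}

A register stores a number $r\in\{0,\dots,n\}$ and penalizes anyone who claims a larger number. It is a leg at a node $t$ with nodes $\lambda_1,\dots,\lambda_n$, where $\lambda_1$ is adjacent to $t$. Only vertices of the following kinds meet the leg.
\begin{itemize}
\item \emph{Twins}: for each $z\in[n]$, two terminals with subtree $\{\lambda_z\}$.
\item \emph{Register vertices}: for each $z\in[n]$, two copies of a vertex $x_z\notin S$ that contains $t$ and meets the leg exactly in $\lambda_1,\dots,\lambda_z$.
\item \emph{Readers}: vertices outside $S$ that contain $t$ and meet the leg exactly in $\lambda_1,\dots,\lambda_a$, for some $a\in\{0,\dots,n\}$ called the \emph{reach} of the reader. (A reader of reach $0$ does not meet the leg.)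
\end{itemize}

Take $n=1$. There are two twins and two copies of $x_1$, all containing $\lambda_1$. If no twin is kept, both copies may be kept. If a twin is kept, then at most two vertices containing $\lambda_1$ are kept in total. So at most two of the four vertices are kept, and this bound is attained with a kept copy of $x_1$ (value $r=1$) and without one (both twins, value $r=0$). Now let a reader of reach $1$ also be kept. For $r=1$ nothing is lost, since both copies of $x_1$ may be kept. For $r=0$ only one twin can stay. A reader claiming $1$ costs one vertex against a stored $0$.

For general $n$, one can keep all copies of $x_z$ for $z\le r$ and both twins at each $\lambda_z$ with $z>r$. This is $2n$ vertices for every $r$: two copies are exchanged for two twins each time the cutoff moves, so all cutoffs tie. The next lemma says that $2n$ is the maximum and that the penalty is as in the example.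

\begin{lemma}[Register]\label{lem:register}
Let $r$ be the largest $z$ such that a copy of $x_z$ is kept, and let $a$ be the largest reach of a kept reader (each is $0$ if there is none). The number of kept register vertices and kept twins is at most
\[
2n-\max(0,a-r).
\]
\end{lemma}

\begin{proof}
We show first that the kept register vertices and the kept twins at $\lambda_1,\dots,\lambda_r$ number at most $2r$. For $r=0$ there are none. Let $r\ge1$, and let $q$ be the second largest index among the kept register vertices, counted with multiplicity ($q=0$ if only one is kept). For $z\le q$ the node $\lambda_z$ is contained in two kept register vertices, so by Lemma~\ref{lem:local} no twin is kept there. For $q<z\le r$ it is contained in one, so at most one twin is kept there. Thus at most $r-q$ twins are kept at $\lambda_1,\dots,\lambda_r$.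
\begin{itemize}
\item If $q=r$, these twins number $0$, and only $2r$ register vertices of index at most $r$ exist. The total is at most $2r$.
\item If $q<r$, one kept register vertex has index $r$ and all others have index at most $q$, so at most $2q+1$ are kept. The total is at most $(2q+1)+(r-q)=r+q+1\le 2r$.
\end{itemize}
Now let $R=\max(r,a)$. For $r<z\le R$ the node $\lambda_z$ is contained in a kept reader of reach $a$, so at most one twin is kept there. For $z>R$ at most two are kept. Altogether we count at most $2r+(R-r)+2(n-R)=2n-(R-r)$.
\end{proof}

\subsection{Selectors}

A selector forces the choice of exactly one vertex from a family. It is a leg with $N\ge1$ nodes. For each of its nodes there is one terminal whose subtree is this single node (a \emph{filler}). There is a family $\mathcal F$ of at most $N$ vertices outside $S$, each containing all $N$ nodes of the leg, and no other vertex meets the leg.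

\begin{lemma}[Selector]\label{lem:selector}
At most $N+1$ fillers and members of $\mathcal F$ are kept in total, with equality only if exactly one member of $\mathcal F$ is kept.
\end{lemma}

\begin{proof}
If no member of $\mathcal F$ is kept, only fillers are counted, and there are $N$ of them. If at least two are kept, then by Lemma~\ref{lem:local} no filler is kept, and the total is at most $|\mathcal F|\le N$. If exactly one is kept, the total is at most $N+1$.
\end{proof}

\subsection{Bridges}

Suppose that a register of value $r$ and a selector sit at the same node $c$, and that the selected vertex carries a number $a$ and acts as a reader of reach $a$. To avoid a loss in the register we need $a\le r$. We want $a=r$, and the inequality $r\le a$ is still missing. A bridge obtains it by a detour: it sends $r$ to a far node $d$, where a second selector and a second register compare it, and sends the result back to be compared with $a$.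

A bridge is a path between two nodes $c$ and $d$ whose interior nodes, in order from $c$ to $d$, are
\[
\alpha_1,\dots,\alpha_{n+1},\ \beta_n,\dots,\beta_1,\ \beta'_1,\dots,\beta'_n,\ \alpha'_{n+1},\dots,\alpha'_1 .
\]
It is symmetric under exchanging primed and unprimed nodes together with the two ends. Only vertices of the following kinds meet the interior.
\begin{itemize}
\item For each $s\in[n]$, two terminals (\emph{messengers}):
\begin{align*}
I_s&\ \text{ is the subpath from }\alpha_{s+1}\text{ to }\beta'_s,\text{ so it contains }\alpha_z\ (z>s),\text{ all }\beta_z,\ \text{and }\beta'_z\ (z\le s);\\
I'_s&\ \text{ is the subpath from }\beta_s\text{ to }\alpha'_{s+1},\text{ so it contains }\beta_z\ (z\le s),\text{ all }\beta'_z,\ \text{and }\alpha'_z\ (z>s).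
\end{align*}
\item From the side of $c$, vertices outside $S$ containing $c$, of two types. A register vertex of index $z\in[n]$ meets the interior exactly in $\alpha_1,\dots,\alpha_z$. A \emph{choice vertex} of value $a\in[n]$ meets it exactly in $\alpha_1,\dots,\alpha_{n+1}$ and all $\beta_z$ with $z>a$.
\item From the side of $d$, the mirror images. A register vertex of index $z\in[n]$ meets the interior exactly in $\alpha'_1,\dots,\alpha'_z$. A choice vertex of value $b\in[n]$ meets it exactly in $\alpha'_1,\dots,\alpha'_{n+1}$ and all $\beta'_z$ with $z>b$.
\end{itemize}

Each messenger has one end in an $\alpha$-zone, where the register vertices stop it, and its other end in the $\beta$-zone of the opposite side, where the choice vertex stops it. The two end points of $I_s$ depend on the same number $s$. So a register value that pushes $I_s$ away from $c$ pushes its other end toward $d$.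

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1.02cm,y=0.5cm]
\foreach \sh in {0,-6.2}{
\begin{scope}[shift={(0,\sh)}]
\draw (0,0)--(11,0);
\foreach \x/\lab in {0/c,1/\alpha_1,2/\alpha_2,3/\alpha_3,4/\beta_2,5/\beta_1,6/\beta'_1,7/\beta'_2,8/\alpha'_3,9/\alpha'_2,10/\alpha'_1,11/d}{
\fill (\x,0) circle (1.8pt);
\node[below] at (\x,-0.15) {$\lab$};
}
\end{scope}}
\draw[thin] (-0.2,1)--(4.2,1) node[midway,fill=white,inner sep=1pt] {\small choice, $a=1$};
\draw[thin] (6.8,1)--(11.2,1) node[midway,fill=white,inner sep=1pt] {\small choice, $b=1$};
\draw[thin] (-0.2,2)--(1.2,2) node[midway,above] {\small $r=1$};
\draw[thin] (9.8,2)--(11.2,2) node[midway,above] {\small $r'=1$};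
\draw[line width=2pt] (1.8,2)--(6.2,2) node[midway,fill=white,inner sep=1pt] {\small $I_1$};
\draw[line width=2pt] (4.8,3)--(9.2,3) node[midway,fill=white,inner sep=1pt] {\small $I'_1$};
\begin{scope}[shift={(0,-6.2)}]
\draw[thin] (-0.2,1)--(4.2,1) node[midway,fill=white,inner sep=1pt] {\small choice, $a=1$};
\draw[thin] (7.8,1)--(11.2,1) node[midway,fill=white,inner sep=1pt] {\small choice, $b=2$};
\draw[thin] (-0.2,2)--(2.2,2) node[midway,above] {\small $r=2$};
\draw[thin] (9.8,2)--(11.2,2) node[midway,above] {\small $r'\le1$};
\draw[line width=2pt] (2.8,2)--(7.2,2) node[midway,fill=white,inner sep=1pt] {\small $I_2$};
\draw[line width=2pt] (4.8,3)--(9.2,3) node[midway,fill=white,inner sep=1pt] {\small $I'_1$};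
\end{scope}
\end{tikzpicture}
\caption{A bridge for $n=2$. Each bar lies above the nodes that the vertex contains. Thick bars are kept messengers (terminals). Thin bars are kept vertices outside $S$: one choice vertex per side, and the longest kept register vertex per side. Top: $a=r=1$; every node of a messenger is contained in exactly two kept vertices. Bottom: $r=2$ but $a=1$; the messengers force $b=2$ and $r'\le 1$, so a register at $d$ that is read by the choice vertex suffers a loss.}
\label{fig:bridge}
\end{figure}

\paragraph{The case $n=2$ by hand.}
Suppose that one choice vertex is kept on each side and that we insist on keeping two messengers of the bridge. If all numbers equal $1$, then $I_1$ and $I'_1$ fit (Figure~\ref{fig:bridge}, top). Now let $r=2$ and $a=1$, the mismatch that the register at $c$ does not notice.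

All $I_s$ and the choice vertex at $c$ contain $\alpha_3$, so only one $I_s$ can be kept, and likewise only one $I'_s$. So one of each is kept. The kept register vertex of index $2$ and the choice vertex both contain $\alpha_2$, so $I_1$ is excluded and we keep $I_2$. The choice vertex of value $1$ and $I_2$ both contain $\beta_2$, so $I'_2$ is excluded and we keep $I'_1$. Now $\beta'_2$ lies in both messengers, so the choice vertex at $d$ must avoid it and has value $b=2$. Finally $\alpha'_2$ lies in $I'_1$ and in the choice vertex at $d$, so no kept register vertex at $d$ contains it, and $r'\le1$. The mismatch has arrived at $d$ as $b=2>1\ge r'$. A register at $d$ read by the choice vertex now loses at least one vertex.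

\begin{lemma}[Bridge]\label{lem:bridge}
At most two messengers of a bridge are kept. Suppose that exactly two are kept, that a choice vertex of value $a$ from the side of $c$ is kept, and that a choice vertex of value $b$ from the side of $d$ is kept. Let $r$ and $r'$ be the largest indices of kept register vertices from the side of $c$ and of $d$, respectively ($0$ if there is none). Then $r\le b$ and $r'\le a$.
\end{lemma}

\begin{proof}
All messengers contain $\beta_1$, so by Lemma~\ref{lem:local} at most two are kept. Suppose exactly two are kept, together with the two choice vertices. All $I_s$ and the choice vertex of value $a$ contain $\alpha_{n+1}$, so at most one $I_s$ is kept. All $I'_s$ and the choice vertex of value $b$ contain $\alpha'_{n+1}$, so at most one $I'_s$ is kept. Hence exactly one $I_s$ and one $I'_{s'}$ are kept. Each of the following four statements holds because otherwise the named node would be contained in a kept terminal and in two further kept vertices.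
\begin{itemize}
\item $r\le s$. Otherwise $\alpha_{s+1}$ lies in $I_s$, in the choice vertex of value $a$ and in a kept register vertex of index $r\ge s+1$.
\item $s\le b$. Otherwise $\beta'_s$ lies in $I_s$, in the choice vertex of value $b<s$ and in $I'_{s'}$, which contains all $\beta'$-nodes.
\item $r'\le s'$. Otherwise $\alpha'_{s'+1}$ lies in $I'_{s'}$, in the choice vertex of value $b$ and in a kept register vertex of index $r'\ge s'+1$.
\item $s'\le a$. Otherwise $\beta_{s'}$ lies in $I'_{s'}$, in the choice vertex of value $a<s'$ and in $I_s$, which contains all $\beta$-nodes.
\end{itemize}
Thus $r\le s\le b$ and $r'\le s'\le a$.
\end{proof}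

Now let registers at $c$ and $d$ be read by the two choice vertices. If the register at $c$ loses nothing, then $a\le r$; if the one at $d$ loses nothing, then $b\le r'$. Together with the lemma these close a cycle,
\begin{equation}\label{eq:loop}
a\le r\le b\le r'\le a ,
\end{equation}
and all four numbers are equal.

\section{The reduction}\label{sec:reduction}

Let $(P,H)$ be an instance of PSI. If some class is empty, the answer is no, so we assume that all classes are nonempty. Isolated vertices of $P$ can then be deleted together with their classes, and if nothing is left, the answer is yes. So we may assume that $P$ has at least one edge and no isolated vertices. (In a reduction, the trivial instances set aside here are mapped to a fixed yes- or no-instance, for instance to a triangle of terminals with $q=1$ or $q=0$.)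

Let $n\ge1$ be the maximum size of a class. After adding isolated vertices to $H$ we identify each class $V_i$ with $[n]$. This does not change the answer, because every $i\in V(P)$ lies on an edge of $P$. Put $k=|V(P)|$, $m=|E(P)|$ and $N=n^2$. For $e=ij\in E(P)$ let $E_e$ be the set of edges of $H$ between $V_i$ and $V_j$, so $|E_e|\le N$. For $g\in E_e$ let $g(i)$ and $g(j)$ in $[n]$ be its end points in $V_i$ and $V_j$. An \emph{incidence} is a pair $\iota=(i,e)$ with $i\in e\in E(P)$; there are $2m$ of them.

The idea is as follows. A central node $c$ holds one register for each $i\in V(P)$, which stores the chosen vertex of $V_i$, and one selector for each $e\in E(P)$, which chooses an edge $g\in E_e$. For every incidence $(i,e)$ a bridge, with a register and a selector at its far end, verifies that $g(i)$ is the number stored in register $i$.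

\paragraph{The host tree.}
\begin{itemize}
\item A node $c$ with a leg $\Lambda_i$ of $n$ nodes for each $i\in V(P)$, and a leg $\Phi_e$ of $N$ nodes for each $e\in E(P)$.
\item For each incidence $\iota$, a node $d_\iota$ joined to $c$ by a bridge $\sigma_\iota$ with $4n+2$ interior nodes as in Section~\ref{sec:gadgets}, and two legs at $d_\iota$: a leg $\Lambda'_\iota$ of $n$ nodes and a leg $\Phi'_\iota$ of $N$ nodes.
\end{itemize}
Nodes $\lambda_1,\dots,\lambda_n$ of $\Lambda_i$ and $\lambda'_1,\dots,\lambda'_n$ of $\Lambda'_\iota$ are numbered away from $c$ and $d_\iota$. The leaves are the far ends of the legs, so their number is
\begin{equation}\label{eq:leaves}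
\ell_0=k+m+2\cdot 2m=k+5m\le 7m,
\end{equation}
since $P$ has no isolated vertices and hence $k\le2m$.

\paragraph{Terminals.} Two twins at each node of each $\Lambda_i$ and each $\Lambda'_\iota$; one filler at each node of each $\Phi_e$ and each $\Phi'_\iota$; the messengers $I_{\iota,s}$ and $I'_{\iota,s}$, $s\in[n]$, on each bridge $\sigma_\iota$.

\paragraph{Vertices outside $S$.}
\begin{itemize}
\item For $i\in V(P)$ and $z\in[n]$, two copies of $x_{i,z}$, which contains $c$, the nodes $\lambda_1,\dots,\lambda_z$ of $\Lambda_i$, and the nodes $\alpha_1,\dots,\alpha_z$ of $\sigma_{(i,e)}$ for \emph{every} $e\ni i$.
\item For $e\in E(P)$ and $g\in E_e$, one vertex $v_{e,g}$, which contains $c$, all of $\Phi_e$, and for both $i\in e$ the nodes $\lambda_1,\dots,\lambda_{g(i)}$ of $\Lambda_i$ and the nodes $\alpha_1,\dots,\alpha_{n+1}$ and $\beta_z$ ($z>g(i)$) of $\sigma_{(i,e)}$.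
\item For each incidence $\iota$ and $z\in[n]$, two copies of $x'_{\iota,z}$, which contains $d_\iota$, the nodes $\lambda'_1,\dots,\lambda'_z$ of $\Lambda'_\iota$ and the nodes $\alpha'_1,\dots,\alpha'_z$ of $\sigma_\iota$.
\item For each incidence $\iota$ and $b\in[n]$, one vertex $v'_{\iota,b}$, which contains $d_\iota$, all of $\Phi'_\iota$, the nodes $\lambda'_1,\dots,\lambda'_b$ of $\Lambda'_\iota$, and the nodes $\alpha'_1,\dots,\alpha'_{n+1}$ and $\beta'_z$ ($z>b$) of $\sigma_\iota$.
\end{itemize}

All these node sets induce subtrees, so they define a chordal graph $G$ with $\ell(G)\le\ell_0$. It is constructed in polynomial time. The gadgets are those of Section~\ref{sec:gadgets}: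
\begin{itemize}
\item $\Lambda_i$ is a register at $c$ with register vertices $x_{i,z}$. Its readers are the $v_{e,g}$ with $e\ni i$, of reach $g(i)$; all other vertices containing $c$ avoid $\Lambda_i$. Likewise, $\Lambda'_\iota$ is a register at $d_\iota$ with register vertices $x'_{\iota,z}$ and readers $v'_{\iota,b}$ of reach $b$.
\item $\Phi_e$ is a selector for the family $\{v_{e,g}:g\in E_e\}$, and $\Phi'_\iota$ is a selector for $\{v'_{\iota,b}:b\in[n]\}$; these families have at most $N$ members, as $n\le N$.
\item $\sigma_\iota$ with $\iota=(i,e)$ is a bridge from $c$ to $d_\iota$ on which $x_{i,z}$ and $x'_{\iota,z}$ are register vertices of index $z$, $v_{e,g}$ is a choice vertex of value $g(i)$, and $v'_{\iota,b}$ is a choice vertex of value $b$.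
\end{itemize}

\paragraph{Clique structure.}
In $G[S]$ the connected components are the twin pairs, the single fillers, and for each incidence the messengers of its bridge, which all contain $\beta_1$. So $G[S]$ is a disjoint union of cliques. Outside $S$, the vertices $x_{i,z}$ and $v_{e,g}$ all contain $c$ and form a clique. For each $\iota$ the vertices $x'_{\iota,z}$ and $v'_{\iota,b}$ all contain $d_\iota$ and form a clique. No node is contained in vertices of two of these cliques: on a bridge the first clique uses only $\alpha$- and $\beta$-nodes and the others only $\alpha'$- and $\beta'$-nodes. So $G-S$ is a disjoint union of cliques.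

\paragraph{The budget.} Put
\[
Q= 2n\,(k+2m)+(N+1)(m+2m)+2\cdot 2m .
\]
The three terms are $2n$ for each of the $k+2m$ registers, $N+1$ for each of the $3m$ selectors, and $2$ for each of the $2m$ bridges.

\begin{proposition}\label{prop:equiv}
$G$ has a feasible set of size at least $Q$, equivalently a solution of SFVS of size at most $|V(G)|-Q$, if and only if $(P,H)$ is a yes-instance of PSI.
\end{proposition}

\begin{proof}[Proof that yes-instances give feasible sets of size $Q$]
Let $p_i\in V_i$, $i\in V(P)$, be chosen vertices such that $g_e:=p_ip_j\in E_e$ for each $e=ij\in E(P)$. Let $W$ consist of
\begin{itemize}
\item for each $i$, both copies of $x_{i,z}$ for $z\le p_i$ and both twins at the node $\lambda_z$ of $\Lambda_i$ for $z>p_i$;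
\item for each $\iota=(i,e)$, both copies of $x'_{\iota,z}$ for $z\le p_i$ and both twins at the node $\lambda'_z$ of $\Lambda'_\iota$ for $z>p_i$;
\item all fillers, the vertex $v_{e,g_e}$ for each $e$, and the vertex $v'_{\iota,p_i}$ for each $\iota=(i,e)$;
\item the messengers $I_{\iota,p_i}$ and $I'_{\iota,p_i}$ for each $\iota=(i,e)$.
\end{itemize}
Each register contributes $2n$, each selector $N+1$ and each bridge $2$, so $|W|=Q$. We check the condition of Lemma~\ref{lem:local} at every node.
\begin{itemize}
\item $c$ and $d_\iota$ are contained in no terminal.
\item The node $\lambda_z$ of $\Lambda_i$: if $z\le p_i$, it is contained in no kept terminal. If $z>p_i$, it is contained in the two twins only, because the kept $x_{i,\cdot}$ have index at most $p_i$ and $v_{e,g_e}$ with $e\ni i$ has reach $g_e(i)=p_i$. The same argument applies to the node $\lambda'_z$ of $\Lambda'_\iota$, since $v'_{\iota,p_i}$ has reach $p_i$.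
\item A node of $\Phi_e$ is contained in one filler and $v_{e,g_e}$. A node of $\Phi'_\iota$ is contained in one filler and $v'_{\iota,p_i}$.
\item On $\sigma_\iota$ with $\iota=(i,e)$, write $p=p_i$. The kept vertices containing each interior node are:
\begin{center}
\begin{tabular}{ll}
$\alpha_z$, $z\le p$: & copies of $x_{i,\cdot}$ and $v_{e,g_e}$; no terminal\\
$\alpha_z$, $z>p$, and $\beta_z$, $z>p$: & $v_{e,g_e}$ and $I_{\iota,p}$\\
$\beta_z$, $z\le p$, and $\beta'_z$, $z\le p$: & $I_{\iota,p}$ and $I'_{\iota,p}$\\
$\beta'_z$, $z>p$, and $\alpha'_z$, $z>p$: & $I'_{\iota,p}$ and $v'_{\iota,p}$\\
$\alpha'_z$, $z\le p$: & copies of $x'_{\iota,\cdot}$ and $v'_{\iota,p}$; no terminal.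
\end{tabular}
\end{center}
\end{itemize}
So $W$ is feasible.
\end{proof}

\begin{proof}[Proof that feasible sets of size at least $Q$ give solutions of PSI]
Let $W$ be feasible with $|W|\ge Q$. The vertices of $G$ are partitioned into the register vertices and twins of the $k+2m$ registers, the families and fillers of the $3m$ selectors, and the messengers of the $2m$ bridges. By Lemmas~\ref{lem:register}, \ref{lem:selector} and~\ref{lem:bridge}, $W$ has at most $2n$, $N+1$ and $2$ vertices in these parts, respectively. These bounds add up to $Q$, so each of them is attained.

Equality in the selectors means that for each $e$ exactly one vertex $v_{e,g}$ is kept, say for $g=g_e$, and for each $\iota$ exactly one vertex $v'_{\iota,b}$ is kept, say for $b=b_\iota$. Let $r_i$ be the largest $z$ such that a copy of $x_{i,z}$ is kept, and $r'_\iota$ the largest $z$ such that a copy of $x'_{\iota,z}$ is kept ($0$ if there is none). Consider an incidence $\iota=(i,e)$. Equality in the registers $\Lambda_i$ and $\Lambda'_\iota$ gives $g_e(i)\le r_i$ and $b_\iota\le r'_\iota$ by Lemma~\ref{lem:register}. Two messengers of $\sigma_\iota$ are kept, so Lemma~\ref{lem:bridge} with $a=g_e(i)$ and $b=b_\iota$ gives $r_i\le b_\iota$ and $r'_\iota\le g_e(i)$. This is the cycle \eqref{eq:loop}: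
\[
g_e(i)\le r_i\le b_\iota\le r'_\iota\le g_e(i).
\]
Hence $g_e(i)=r_i$ for every $e\ni i$. Every $i$ lies on some edge of $P$, so $r_i\in[n]$. The vertices $r_i\in V_i$ satisfy $r_ir_j=g_e\in E_e$ for every $e=ij\in E(P)$, so they solve the PSI instance.
\end{proof}

\section{Proofs of Theorems \ref{thm:w1} and \ref{thm:eth}}\label{sec:hardproofs}

\begin{proof}[Proof of Theorem~\ref{thm:w1}]
Take $P=K_k$ with $k\ge2$. The construction of Section~\ref{sec:reduction} runs in polynomial time and, by Proposition~\ref{prop:equiv}, maps Multicolored Clique to unweighted SFVS on a chordal graph $G$. By \eqref{eq:leaves} it supplies a host tree with $\ell_0=k+\frac52k(k-1)$ leaves, and $\ell(G)\le\ell_0$. So it is a parameterized reduction for the parameter $\ell(G)$ and also for the parameter $\ell_0$. Multicolored Clique is W[1]-hard parameterized by $k$ \cite{Pietrzak,FHRV}, so both versions are W[1]-hard. An algorithm with running time $f(\ell)\cdot|V(G)|^{O(1)}$, where $f$ may be assumed nondecreasing, or one with running time $f(\ell_0)\cdot|V(G)|^{O(1)}$ given the host tree, would imply $\mathrm{FPT}=\mathrm{W}[1]$. The clique structure of $G[S]$ and $G-S$ was verified in Section~\ref{sec:reduction}.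
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:eth}]
Suppose there is an algorithm with running time $f(\ell)\cdot|V(G)|^{h(\ell)}$, where $f$ is computable and $h(\ell)=o(\ell/\log\ell)$, $h\ge0$. Replacing $f$ and $h$ by their running maxima, we may assume that both are nondecreasing. The function $f$ stays computable, and $h(\ell)=o(\ell/\log\ell)$ is preserved because $\ell/\log\ell$ is eventually increasing and unbounded.

Let $(P,H)$ be a PSI instance. The trivial cases at the beginning of Section~\ref{sec:reduction} are decided in polynomial time, and deleting isolated vertices of $P$ with their classes does not change $m=|E(P)|$ and does not increase $\nu=|V(H)|$. So we may assume that $P$ has no isolated vertices, that $m\ge1$ and that all classes are nonempty. Apply the reduction. Then $\ell(G)\le 7m$ and $n\le\nu$. Since $k\le2m$, the number of vertices of $G$ is at most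
\[
\underbrace{4n(k+2m)}_{\text{registers}}+\underbrace{3mN}_{\text{fillers}}+\underbrace{mN+2mn}_{v_{e,g},\ v'_{\iota,b}}+\underbrace{4mn}_{\text{messengers}}\ \le\ 22mn+4mn^2\ \le\ 26\,mn^2 .
\]
So PSI is solved in time
\[
f(7m)\,(26\,mn^2)^{h(7m)}\cdot(m\nu)^{O(1)}\ \le\ f'(m)\cdot \nu^{\,2h(7m)+O(1)} .
\]
Here $f'$ can be taken computable: $h(7m)\le C m$ for some integer constant $C$, so $(26m)^{h(7m)}\le(26m)^{Cm}$. Since $2h(7m)+O(1)=o(m/\log m)$, this contradicts \cite[Cor.~6.3]{Marx} under ETH.
\end{proof}

The number of edges of $P$ enters linearly in \eqref{eq:leaves}. This is why the exponent for PSI is transferred with only a constant factor.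

\section{An algorithm with running time $n^{O(\ell)}$}\label{sec:xp}

We prove Theorem~\ref{thm:xp} by maximizing the weight of a feasible set $W$. Compute a host tree $T$ with the minimum number $\ell$ of leaves \cite{HS}; it has $n^{O(1)}$ nodes. If $T$ has a single node, we add a second node contained in no vertex; then $T$ has two leaves, and the running time below is polynomial. So we assume that $T$ has at least two nodes and that $\ell\ge2$ is its number of leaves. Let $B$ be the set of nodes of degree at least three. Counting degrees gives $\sum_{t\in B}(\deg t-2)=\ell-2$, so $|B|\le\ell$. The components of $T-B$ are paths, which we call \emph{segments}. If $B\neq\emptyset$, each segment either contains one of the $\ell$ leaves or connects two nodes of $B$, and there are at most $|B|-1$ of the latter kind. So there are at most $2\ell$ segments; this also holds if $B=\emptyset$.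

For a node $t$ let $V_t$ be the set of vertices containing $t$. Given a feasible set $W$, a node is \emph{covered} if it is contained in a vertex of $W\cap S$. By Lemma~\ref{lem:local}, $W\cap V_t$ then has size $1$ or $2$ and meets $S$. So there are only $n^{O(1)}$ possibilities for $W\cap V_t$ at a covered node $t$. The plan is to guess this set at the covered branching nodes and at the first and last covered node of each segment, and to fill in the rest of each segment by dynamic programming.

\paragraph{Guessing.}
Guess which nodes of $B$ are covered. For each segment, with an arbitrary direction fixed, guess whether it has a covered node and, if so, its first and last covered nodes $x$ and $y$ (possibly $x=y$). Let $D$ be the set consisting of the nodes of $B$ guessed to be covered and of all guessed nodes $x,y$; then $|D|\le\ell+2\cdot2\ell=5\ell$. For each $t\in D$ guess a set $W_t\subseteq V_t$ of size $1$ or $2$ that meets $S$; it is meant to be $W\cap V_t$. There are $n^{O(\ell)}$ guesses. Let $W_D=\bigcup_{t\in D}W_t$. We \emph{declare uncovered} the nodes of $B\setminus D$, all nodes of segments guessed to have no covered node, and in the other segments the nodes outside the subpath from $x$ to $y$. Reject the guess unless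
\begin{enumerate}
\item[(i)] whenever $w\in W_D$, $t\in D$ and $t\in T_w$, then $w\in W_t$; and
\item[(ii)] no vertex of $W_D\cap S$ contains a node declared uncovered.
\end{enumerate}

\paragraph{Completion.}
Of the vertices containing a node of $D$, we want to keep exactly those in $W_D$. The subtree of any other vertex lies in one component of $T-D$. In a segment with guessed nodes $x\ne y$, the nodes strictly between $x$ and $y$ have degree two and are separated by $x$ and $y$ from the rest of $T$. All other nodes outside $D$ are declared uncovered. So the components of $T-D$ are of two kinds.

\emph{Uncovered components} consist of nodes declared uncovered. Of the vertices whose subtrees lie there, discard those in $S$ and keep all the others.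

\emph{Windows} are the open paths $t_1,\dots,t_q$ strictly between $t_0=x$ and $t_{q+1}=y$ in a segment with $x\ne y$. (If $q=0$, there is nothing to fill in, but the following description is still valid.) Build an acyclic digraph with the states
\[
(t_0,W_x),\qquad (t_{q+1},W_y),\qquad (t_j,Z)\ \text{ with } 1\le j\le q,\ Z\subseteq V_{t_j},\ |Z|\le2,\ Z\cap S\neq\emptyset .
\]
There is an arc from $(t_h,Z)$ to $(t_j,Z')$, where $h<j$, if
\begin{equation}\label{eq:arc}
Z\cap V_{t_j}\subseteq Z',\qquad Z'\cap V_{t_h}\subseteq Z,
\end{equation}
and no vertex of $(Z\cup Z')\cap S$ contains a node strictly between $t_h$ and $t_j$. Its weight is the weight of $Z'\setminus(Z\cup W_D)$ plus the weight of all vertices outside $S$ whose subtree lies strictly between $t_h$ and $t_j$. Compute a maximum-weight directed path from $(x,W_x)$ to $(y,W_y)$. If there is none, reject the guess. Otherwise keep all vertices in the states of the path and all vertices counted between consecutive states.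

The set produced consists of $W_D$ and of the vertices kept in windows and in uncovered components. The value of the guess is the weight of $W_D$, plus the weights of the window paths, plus the weight of the vertices kept in uncovered components. Each window takes polynomial time, so the total time is $n^{O(\ell)}$. The output is a set of largest value over all guesses that are not rejected.

\paragraph{Soundness.}
Let $W'$ be the set produced from a guess that is not rejected. We show that $W'$ is feasible and that its weight is the value of the guess. We call the nodes of the states on the chosen path of a window its \emph{path nodes}; they include $x$ and $y$.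

\emph{For each state $(t_j,Z)$ on a chosen path, the vertices of $W'$ containing $t_j$ are exactly those of $Z$.} Those of $Z$ are kept and contain $t_j$. Conversely, let $w\in W'$ contain $t_j$.
\begin{itemize}
\item If $w$ lies in another state of the same path, then by connectivity $w$ contains all path nodes between that state and $t_j$. By \eqref{eq:arc}, applied forward or backward along the path, it belongs to all states in between and to $Z$.
\item If $w\in W_D$, then $w$ contains a node of $D$. If $t_j\in D$, then $w\in W_{t_j}=Z$ by (i). Otherwise $t_j$ is interior to the window and $w$ contains $x$ or $y$, since its subtree leaves the window. By (i), $w\in W_x$ or $w\in W_y$, and the previous case applies.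
\item If $w$ belongs to a state of another window, then $w$ contains an end node $x^*\in D$ of that window, since $t_j$ is not interior to that window. By the first case there, $w\in W_{x^*}\subseteq W_D$, which was just treated.
\item A vertex kept between consecutive states or in an uncovered component contains no path node.
\end{itemize}

\emph{For each $t\in D$, the vertices of $W'$ containing $t$ are exactly those of $W_t$.} Those of $W_t$ are kept and contain $t$. A vertex of $W_D$ containing $t$ is in $W_t$ by (i). A vertex in a state of some window that contains a node of $D$ contains an end node of that window, so it lies in $W_D$ by the previous statement. All other kept vertices contain no node of $D$.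

\emph{No vertex of $W'\cap S$ contains a node strictly between consecutive path nodes $t_h$ and $t_j$.} A kept terminal lies in $W_D$ or in a state, so it contains a node of $D$ or a path node. If it also contained a node strictly between $t_h$ and $t_j$, then by connectivity it would contain $t_h$ or $t_j$. By the first statement it would belong to one of the two corresponding states, and the definition of the arc excludes this.

\emph{No vertex of $W'\cap S$ contains a node declared uncovered.} For vertices in $W_D$ this is (ii). A kept terminal not in $W_D$ lies in a state of a window and, by the second statement, contains no node of $D$, so its subtree stays inside the window.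

So every node contained in a vertex of $W'\cap S$ is in $D$ or is a path node, and at most two vertices of $W'$ contain it. By Lemma~\ref{lem:local}, $W'$ is feasible.

Its weight equals the value of the guess. The vertices of $W_D$ are counted once, outside the windows and uncovered components: arc weights omit $W_D$ explicitly for vertices in states, and a vertex whose subtree lies strictly between two path nodes or in an uncovered component contains no node of $D$. A vertex in states but not in $W_D$ has its subtree inside one window and, by the first statement, lies exactly in the states of the path nodes it contains. These are consecutive on the path, and the first of them is not $(x,W_x)$, so the vertex is counted exactly once, when it enters. A vertex kept between consecutive states contains no path node and is counted for one arc only.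

\paragraph{Optimality.}
Let $W$ be a feasible set of maximum weight, and consider the guess read off from $W$: its covered nodes in $B$, its first and last covered nodes in the segments, and $W_t=W\cap V_t$ for $t\in D$. Condition (i) holds by definition of $W_t$. Condition (ii) holds because nodes declared uncovered are indeed not covered. In each window, consider the covered nodes $t_j$, including $x$ and $y$, with the sets $W\cap V_{t_j}$, in order. These are states, consecutive ones satisfy \eqref{eq:arc}, and the nodes strictly between consecutive ones are not covered. So they form a directed path from $(x,W_x)$ to $(y,W_y)$, and the guess is not rejected.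

Any vertex of $W$ that is neither in $W_D$ nor in a state of these paths contains no covered node. So it is not in $S$, and its subtree lies strictly between two consecutive covered nodes of a window or in an uncovered component. All vertices outside $S$ with such subtrees are counted. Hence every vertex of $W$ is counted in the weight of $W_D$, in the weights of these paths, or in the uncovered components. As weights are nonnegative, counting additional vertices does no harm. The paths computed by the algorithm weigh at least as much as these paths. So the value of this guess is at least the weight of $W$, and by soundness the output is a feasible set of maximum weight. This proves Theorem~\ref{thm:xp}.\qed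

\medskip
In the reduction of Section~\ref{sec:reduction}, the guessed positions are what encodes the solution of PSI. In the feasible set built there from chosen vertices $p_i$, the first covered node of $\sigma_{(i,e)}$ seen from $c$ is $\alpha_{p_i+1}$, for every $e\ni i$.

\begin{thebibliography}{9}

\bibitem{FHRV}
Fellows, Hermelin, Rosamond, Vialette, 2009. (W[1]-hardness of Multicolored Clique.)

\bibitem{HS}
Habib and Stacho, ESA 2009. (Polynomial-time computation of a host tree with the minimum number of leaves.)

\bibitem{Marx}
Marx, \emph{Can you beat treewidth?}, Theory of Computing, 2010.

\bibitem{PT22}
Papadopoulos and Tzimas, IWOCA 2022. (An $n^{O(\ell)}$ algorithm.)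

\bibitem{Pietrzak}
Pietrzak, 2003. (W[1]-hardness of Multicolored Clique.)

\bibitem{Thesis}
\emph{University Of Ioannina Department Of Mathematics} (as printed: UNIVERSITY OF IOANNINA DEPARTMENT OF MATHEMATICS), Question 9.1.8.
\url{https://olympias.lib.uoi.gr/jspui/bitstream/123456789/37406/1/%ce%94.%ce%94.%20%ce%a4%ce%b6%ce%af%ce%bc%ce%b1%cf%82%20%ce%a3%cf%80%cf%85%cf%81%ce%af%ce%b4%cf%89%ce%bd%20%282024%29.pdf}

\end{thebibliography}

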